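\title{A dimension-free weak type $(1,1)$ bound for the maximal Gaussian Riesz transforms}

\begin{abstract}
We prove that the maximal truncations $\mathcal R_j^*$ of the Riesz transforms associated with the Gaussian measure on $\mathbb R^n$ are of weak type $(1,1)$ with a constant that does not depend on $n$. In place of a covering argument, the mass of $f$ is spread out by a symmetric jump process until its density is at most $\lambda$; the generator of the process is chosen so that the truncated Riesz transform composed with it has a kernel dominated by the jump kernel. Truncation in distance is compared with truncation in time, and the part of the kernel that is far from the diagonal in the variable $x_j$ is treated by a capacity estimate. As a complement, the vector $(\mathcal R_1f,\dots,\mathcal R_nf)$ of untruncated transforms is shown to be of weak type $(1,1)$ with constant $2\sqrt2$.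
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge1$, let $|\cdot|$ be the Euclidean norm, and let $d\gamma(x)=d\gamma_n(x)=\pi^{-n/2}e^{-|x|^2}\,dx$ be the Gaussian measure on $\mathbb R^n$. The Ornstein--Uhlenbeck operator $L=\frac12\Delta-x\cdot\nabla$ plays for $\gamma$ the role that $\frac12\Delta$ plays for Lebesgue measure: integration by parts gives $\int(-L\phi)\psi\,d\gamma=\frac12\int\nabla\phi\cdot\nabla\psi\,d\gamma$ for polynomials $\phi,\psi$. Its semigroup $T_t=e^{tL}$ is given by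
\[
T_tf(x)=\int_{\mathbb R^n}\pi^{-n/2}(1-r^2)^{-n/2}e^{-\frac{|z-rx|^2}{1-r^2}}f(z)\,dz,\qquad r=e^{-t}.
\]
Let $\mathcal P_t=\pi^{-1/2}\int_0^\infty s^{-1/2}e^{-s}\,T_{t^2/4s}\,ds=e^{-t\sqrt{-L}}$ be the Poisson semigroup subordinated to $T_t$. The fractional integral $\mathcal J_1f=\int_0^\infty\mathcal P_tf\,dt$ equals $(-L)^{-1/2}f$ when $\int f\,d\gamma=0$, and the \emph{Gaussian Riesz transforms} are $\mathcal R_j=\partial_{x_j}\mathcal J_1$, $j=1,\dots,n$. The derivative annihilates the constants, on which $\mathcal J_1$ diverges, so for $f\in L^2_\gamma$ the definition reads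
\begin{equation}\label{eq:spectraldef}
\mathcal R_jf=\partial_{x_j}(-L)^{-1/2}\Big(f-\int f\,d\gamma\Big).
\end{equation}
For instance, a Hermite polynomial $f$ of degree $N\ge1$ satisfies $-Lf=Nf$, and $\mathcal R_jf=N^{-1/2}\partial_{x_j}f$. The vector $\mathcal Rf=(\mathcal R_1f,\dots,\mathcal R_nf)$ compares two first-order quantities, $\nabla$ and $(-L)^{1/2}$.

Write $(-L)^{-1/2}=\pi^{-1/2}\int_0^\infty t^{-1/2}T_t\,dt$, differentiate the kernel of $T_t$ in $x_j$, and substitute $r=e^{-t}$. The result is the kernel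
\[
k_j(x,z)=\frac{2}{\pi^{(n+1)/2}}\int_0^1\Big(\frac{1-r^2}{-\log r}\Big)^{1/2}\frac{z_j-rx_j}{(1-r^2)^{(n+3)/2}}\,e^{-\frac{|z-rx|^2}{1-r^2}}\,dr,
\]
and $\mathcal R_j$ is the principal value integral
\begin{equation}\label{eq:pv}
\mathcal R_jf(x)=\lim_{\epsilon\to0}\int_{|x-z|>\epsilon}k_j(x,z)f(z)\,dz .
\end{equation}
For $f\in L^1_\gamma$ we take \eqref{eq:pv} as the definition; Lemma~\ref{lem:pv} shows that the limit exists almost everywhere and agrees with \eqref{eq:spectraldef} on $L^2_\gamma$. The object that controls the limit is the maximal singular operator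
\[
\mathcal R_j^*f(x)=\sup_{\epsilon>0}\Big|\int_{|x-z|>\epsilon}k_j(x,z)f(z)\,dz\Big| .
\]
By a theorem of Fabes, Guti\'errez and Scotto, for each $n$ there is a constant $C(n)$ such that $\gamma\{\mathcal R_j^*f>\lambda\}\le C(n)\lambda^{-1}\|f\|_{L^1_\gamma}$ for all $f\in L^1_\gamma$, $\lambda>0$ and $j$. The constant obtained in their proof grows exponentially with $n$. The question posed in \cite{RieszGauss} is whether the constant can be bounded independently of the dimension.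

There are reasons to guess that it can. The identity for $\int(-L\phi)\phi\,d\gamma$ gives $\||\mathcal Rf|\|_{L^2_\gamma}\le\sqrt2\,\|f\|_{L^2_\gamma}$ in every dimension. If $f$ depends only on $x_j$, then $\mathcal R_jf$ is the one-dimensional transform of $f$. And $k_j$ is an integral over time of a signed one-dimensional kernel in $(x_j,z_j)$ times a probability kernel in the other $n-1$ variables. There are also two obstacles. The Calder\'on--Zygmund route to weak type $(1,1)$ discards enlarged balls or cubes, and doubling a ball in $\mathbb R^n$ multiplies its volume by $2^n$. Moreover, the truncation $|x-z|>\epsilon$ couples all $n$ coordinates and destroys the product structure. The answer is nevertheless affirmative.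

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that
\[
\gamma_n\{\mathcal R_j^*f>\lambda\}\le\frac C\lambda\,\|f\|_{L^1_\gamma}
\]
for all $n\ge1$, $1\le j\le n$, $f\in L^1_\gamma(\mathbb R^n)$ and $\lambda>0$.
\end{theorem}

For the untruncated transforms the same principle gives a bound for the whole vector.

\begin{theorem}\label{thm:vector}
For all $n\ge1$, all real $f\in L^1_\gamma(\mathbb R^n)$ and all $\lambda>0$,
\[
\gamma_n\{|\mathcal Rf|>\lambda\}\le\frac{2\sqrt2}\lambda\,\|f\|_{L^1_\gamma}.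
\]
\end{theorem}

We do not claim that $2\sqrt2$ is sharp, nor a dimension-free bound for the Euclidean norm of the vector $(\mathcal R_1^*f,\dots,\mathcal R_n^*f)$.

The proof of Theorem~\ref{thm:main} is self-contained and singles out the coordinate $x_j$. We cut the $x_j$-axis into intervals on which the Gaussian density is almost constant (Section~\ref{sec:blocks}). When $x_j$ and $z_j$ lie in distant intervals, no cancellation is needed (Section~\ref{sec:global}). When they lie in neighboring intervals, the Ornstein--Uhlenbeck motion in $x_j$ can be replaced by Brownian motion (Section~\ref{sec:local}) and the truncation in distance by a truncation in time (Section~\ref{sec:time}). What remains is a model maximal operator on $\mathbb R\times\mathbb R^{n-1}$, to which the decomposition described in Section~\ref{sec:idea} applies (Section~\ref{sec:model}). Apart from questions of convergence, the explicit form of the kernel in the remaining $n-1$ variables is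 used only in Section~\ref{sec:time}. Theorem~\ref{thm:vector} is proved in Section~\ref{sec:vector}.

Throughout, $C$ and $c$ are positive \emph{absolute} constants that may change from line to line; any dependence on a parameter is shown by a subscript. Operators given by kernels act pointwise, on nonnegative measurable functions or on functions for which the integrals converge absolutely.

\section{The decomposition on the line}\label{sec:idea}

This section explains the method and is not used later. Take $n=1$ and drop the drift, so that $L$ becomes $\frac12\partial^2$ on $\mathbb R$ with Lebesgue measure. The operator $\partial(-\frac12\partial^2)^{-1/2}$ has Fourier multiplier $\sqrt2\,i\operatorname{sgn}\xi$, so it equals $-\sqrt2\,\mathcal H$, where $\mathcal Hf(x)=\frac1\pi\,\mathrm{p.v.}\!\int\frac{f(z)}{x-z}\,dz$ is the Hilbert transform, an isometry of $L^2$ with multiplier $-i\operatorname{sgn}\xi$. Let $\mathcal A=\mathcal H\partial$, with multiplier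 $|\xi|$. Then $\mathcal H\mathcal A=-\partial$ is a \emph{local} operator.

Suppose that $f\ge0$ can be written as
\begin{equation}\label{eq:ideal}
f=g+\mathcal Aw,\qquad w\ge0,\qquad 0\le g\le\lambda,\qquad g=\lambda\ \text{ on }\Omega=\{w>0\},\qquad\int g=\int f .
\end{equation}
Then $|\Omega|\le\|f\|_1/\lambda$ and $\|g\|_2^2\le\lambda\|f\|_1$. Off $\Omega$ we have $\mathcal Hf=\mathcal Hg-w'=\mathcal Hg$, and Chebyshev's inequality gives $|\{|\mathcal Hf|>\lambda\}|\le2\|f\|_1/\lambda$. No ball was enlarged. One should think of $g$ as the result of spreading the mass of $f$ by a jump process with generator $-\mathcal A$ until the density is at most $\lambda$, and of $w(x)$ as the amount of mass emitted from $x$.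

\begin{example}\label{ex:delta}
Let $f=\delta_0$ and $\lambda=1/\pi$. Let $\sqrt{z^2-1}$ be the branch on $\mathbb C\setminus[-1,1]$ that is asymptotic to $z$ at infinity; its boundary value from above on $(-1,1)$ is $i\sqrt{1-x^2}$. The function
\[
\Psi(z)=\frac1\pi\Big(1-\frac{\sqrt{z^2-1}-i}{z}\Big)
\]
is analytic in the upper half-plane, continuous up to the boundary (the numerator is $O(z^2)$ at $0$) and $O(1/|z|)$ at infinity, so its boundary values are of the form $g+i\mathcal Hg$. They are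
\[
g+i\mathcal Hg=\frac1\pi+i\,\frac{1-\sqrt{1-x^2}}{\pi x}\quad(|x|<1),\qquad g+i\mathcal Hg=\frac1\pi\Big(1-\frac{\sqrt{x^2-1}}{|x|}\Big)+\frac i{\pi x}\quad(|x|>1).
\]
Thus $0\le g\le1/\pi$, with equality $g=1/\pi$ on $\Omega=(-1,1)$, and $\mathcal Hg=\frac1{\pi x}=\mathcal H\delta_0$ off $\Omega$. Put $w(x)=\int_{|x|}^1\frac{\sqrt{1-y^2}}{\pi y}\,dy$ on $\Omega$ and $w=0$ elsewhere. Then $w>0$ on $\Omega$ and $\mathcal H\delta_0=\mathcal Hg-w'$ as distributions. Taking Fourier transforms and multiplying by $i\operatorname{sgn}\xi$ gives $1=\hat g(\xi)+|\xi|\hat w(\xi)$, that is, $\delta_0=g+\mathcal Aw$; since $g,w\in L^1$, letting $\xi\to0$ gives $\int g=1$.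
\end{example}

For a truncated transform locality is lost. Model the truncation at scale $\epsilon$ by $\varphi_\epsilon*\mathcal Hf$, where $\varphi$ is a Schwartz function and $\varphi_\epsilon=\epsilon^{-1}\varphi(\cdot/\epsilon)$. The contribution of $\mathcal Aw$ is $-(\varphi_\epsilon)'*w$, which need not vanish off $\Omega$. But \eqref{eq:ideal} contains more information. For $x\notin\overline\Omega$,
\[
\frac1\pi\int\frac{w(z)}{(x-z)^2}\,dz=-\frac d{dx}\,\mathcal Hw(x)=-\mathcal Aw(x)=g(x)-f(x)\le\lambda :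
\]
the mass that arrives at a point of $\Omega^c$ is at most $\lambda$. Since $|(\varphi_\epsilon)'(u)|=\epsilon^{-2}|\varphi'(u/\epsilon)|\le C_\varphi u^{-2}$ uniformly in $\epsilon$, and $w\ge0$, we obtain $|(\varphi_\epsilon)'*w(x)|\le C_\varphi\pi\lambda$. So it suffices that the kernel of (truncated transform)$\,\circ\,$(generator) be \emph{dominated by the jump kernel}. In dimension $n$ both kernels will be written as integrals over time of a kernel in $x_j$ times the same positive kernel in the other variables, and the domination will be proved for each time in the variable $x_j$ alone. This is why no dimension enters.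

\section{Preliminaries}\label{sec:prelim}

\subsection{The Mehler kernel}
Fix $n$ and $j$. Write $x=(x_j,x')\in\mathbb R\times Y$, where $Y=\mathbb R^{n-1}$ carries $\gamma'=\gamma_{n-1}$. For $n=1$, $Y$ is a point of mass one, $|x'|=0$, and all kernels on $Y$ equal $1$. For $t>0$ put $r=e^{-t}$ and $\rho=\frac12(1-r^2)$. Then
\begin{equation}\label{eq:rho}
1-r\le t,\qquad t-t^2\le\rho\le t,\qquad 0.43\min(t,1)\le\rho\le\tfrac12 ,
\end{equation}
by $y-y^2/2\le1-e^{-y}\le y$ and because $\rho$ is increasing and concave in $t$, vanishes at $0$, and exceeds $0.43$ at $t=1$. Let $p_s(u)=(2\pi s)^{-1/2}e^{-u^2/2s}$ on $\mathbb R$. It satisfies $\partial_sp_s=\frac12p_s''$ and, by scaling from $s=1$,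
\begin{equation}\label{eq:gauss}
|p_s^{(i)}(u)|\le Cs^{-(i+1)/2}e^{-u^2/4s}\quad(0\le i\le3);\qquad\text{so}\quad\|p_s'\|_\infty\le Cs^{-1},\quad\|p_s'\|_1\le Cs^{-1/2}.
\end{equation}

Let $M_t(x,z)$ be the kernel of $T_t$ with respect to $\gamma$. Its exponent is $|z|^2-\frac{|z-rx|^2}{1-r^2}=\frac{-r^2|x|^2-r^2|z|^2+2r\,x\cdot z}{1-r^2}$. Since $-\frac r{2(1-r)}+\frac r{2(1+r)}=-\frac{r^2}{1-r^2}$ and $\frac r{1-r}+\frac r{1+r}=\frac{2r}{1-r^2}$,
\begin{equation}\label{eq:mehler}
M_t(x,z)=(1-r^2)^{-n/2}\exp\Big(-\frac{r\,|x-z|^2}{2(1-r)}+\frac{r\,|x+z|^2}{2(1+r)}\Big).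
\end{equation}
The kernel factors as $M_t(x,z)=m_t(x_j,z_j)M_t'(x',z')$, where $m_t$ and $M_t'$ are given by \eqref{eq:mehler} in dimensions $1$ and $n-1$; let $T_t'$ be the semigroup on $Y$ with kernel $M_t'$. We call an operator a \emph{symmetric Markov operator} if it is given by a nonnegative symmetric kernel whose integral in either variable is $1$. Such an operator preserves integrals of nonnegative functions and contracts $L^p$, $1\le p\le\infty$. The operators $T_t$ and $T_t'$ are of this kind. In dimension one,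
\begin{equation}\label{eq:onedim}
m_t(u,v)\,d\gamma_1(v)=p_\rho(v-ru)\,dv,\qquad\partial_um_t(u,v)=\frac{r(v-ru)}{\rho}\,m_t(u,v).
\end{equation}
Put $K_j(x,z)=\pi^{n/2}e^{|z|^2}k_j(x,z)$, so that $k_j\,dz=K_j\,d\gamma(z)$. By \eqref{eq:onedim} and $|dt|=dr/r$,
\begin{equation}\label{eq:K}
K_j(x,z)=\pi^{-1/2}\int_0^\infty t^{-1/2}\,\partial_{x_j}m_t(x_j,z_j)\,M_t'(x',z')\,dt .
\end{equation}

\begin{lemma}\label{lem:abs}
For fixed $x$ and $\epsilon>0$, the function $z\mapsto\int_0^\infty t^{-1/2}|\partial_{x_j}m_t|M_t'\,dt$ is bounded on $\{|x-z|\ge\epsilon\}$.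
\end{lemma}

\begin{proof}
Let $D=|x-z|$. From $|x+z|\le D+2|x|$ and $(a+b)^2\le\frac{a^2}{1-r}+\frac{b^2}r$ we see that the exponent in \eqref{eq:mehler} is at most $-\frac r2\big(\frac1{1-r}-\frac1{1-r^2}\big)D^2+\frac{2|x|^2}{1+r}\le-\frac{r^2D^2}{2(1-r^2)}+2|x|^2$. Also $|z_j-rx_j|\le D+(1-r)|x|$. With $y=1-r^2$, the integral is therefore at most
\[
2e^{2|x|^2}\int_0^1(-\log r)^{-1/2}\Big(\frac Dy+|x|\Big)y^{-n/2}e^{-r^2D^2/2y}\,dr .
\]
For $r\ge\frac12$ put $s=D^2/y$. Then $D/y\le s/\epsilon$ and $1/y\le s/\epsilon^2$, so the integrand is at most $(-\log r)^{-1/2}\sup_{s>0}(s/\epsilon+|x|)(s/\epsilon^2)^{n/2}e^{-s/8}$, and $\int_{1/2}^1(-\log r)^{-1/2}dr<\infty$. For $r<\frac12$ we have $y\ge\frac34$, and the contribution is at most $C_n\int_0^{1/2}(D+|x|)e^{-r^2D^2/2}dr\le C_n(1+|x|)$.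
\end{proof}

\subsection{Reduction to bounded functions}\label{subsec:reduction}
By Lemma~\ref{lem:abs}, the truncated integrals converge absolutely for every $f\in L^1_\gamma$ and every $x$, and they are right-continuous in $\epsilon$ by dominated convergence. Hence $\mathcal R_j^*f$ is a supremum over rational $\epsilon$ and is measurable. Since $\mathcal R_j^*$ is sublinear, splitting $f$ into the positive and negative parts of its real and imaginary parts reduces Theorem~\ref{thm:main} to $f\ge0$. Let $f_M=\min(f,M)1_{\{|z|\le M\}}$. If a truncated integral of $f$ at $x$ has modulus larger than $\lambda$, then so does that of $f_M$ for all large $M$. So $\{\mathcal R_j^*f>\lambda\}\subset\liminf_M\{\mathcal R_j^*f_M>\lambda\}$, and by Fatou's lemma it suffices to prove Theorem~\ref{thm:main} for \emph{$f\ge0$ bounded with compact support}. We assume this until the end of Section~\ref{sec:end}.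

\subsection{Hermite expansions and the Gaussian Sobolev space}\label{subsec:hermite}
We recall three standard facts. Let $W^{1,2}(\gamma)$ be the space of $\phi\in L^2_\gamma$ whose weak gradient lies in $L^2_\gamma$.
\begin{itemize}
\item[(H1)] The normalized Hermite polynomials $h_\beta$, indexed by multi-indices $\beta\in\{0,1,\dots\}^n$, form an orthonormal basis of $L^2_\gamma$ that spans the polynomials, $h_0=1$, and $T_th_\beta=e^{-t|\beta|}h_\beta$. For $\phi=\sum\phi_\beta h_\beta$, a function $\Phi(-L)$ acts by $\phi_\beta\mapsto\Phi(|\beta|)\phi_\beta$.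
\item[(H2)] $C_c^\infty$ is dense in $W^{1,2}(\gamma)$; $\phi\in W^{1,2}(\gamma)$ if and only if $\sum(1+|\beta|)|\phi_\beta|^2<\infty$; and $\frac12\int\nabla\phi\cdot\nabla\psi\,d\gamma=\sum|\beta|\phi_\beta\psi_\beta$ for real $\phi,\psi\in W^{1,2}(\gamma)$.
\item[(H3)] If $\phi\in W^{1,2}(\gamma)$ is real and $a\in\mathbb R$, then $\min(\phi,a)$ and $\phi^\pm$ lie in $W^{1,2}(\gamma)$, $\nabla\min(\phi,a)=1_{\{\phi<a\}}\nabla\phi$ a.e., and $\nabla\phi=0$ a.e.\ on $\{\phi=a\}$.
\end{itemize}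

\subsection{The maximal ergodic theorem}
The Hardy--Littlewood maximal function is replaced by time averages of a semigroup. We include the proof of the classical Hopf--Dunford--Schwartz theorem to make plain that its constants are absolute.

\begin{lemma}\label{lem:HDS}
Let $(U_t)_{t>0}$ be a semigroup on a $\sigma$-finite space $(X,\mu)$, given by nonnegative kernels that are jointly measurable in $(t,x,z)$, with $\|U_th\|_1\le\|h\|_1$ for $h\ge0$ and $U_t1\le1$. Put $N_Uh=\sup_{T>0}\frac1T\int_0^TU_t|h|\,dt$. Then $\mu\{N_Uh>\lambda\}\le\|h\|_1/\lambda$ and $\|N_Uh\|_2\le\sqrt8\,\|h\|_2$.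
\end{lemma}

\begin{proof}
\emph{Hopf's lemma.} Let $U$ be a positive contraction of $L^1$, $g\in L^1$ real, $\sigma_0=0$, $\sigma_i=\sum_{l<i}U^lg$, $\sigma^*=\max_{0\le i\le N}\sigma_i\ge0$ and $E=\{\sigma^*>0\}$. For $0\le i<N$, $\sigma_{i+1}=g+U\sigma_i\le g+U\sigma^*$, so $\sigma^*\le g+U\sigma^*$ on $E$, and $\int_Eg\ge\int_E\sigma^*-\int_EU\sigma^*\ge\int\sigma^*-\int U\sigma^*\ge0$.

\emph{Discrete time.} Let also $U1\le1$, $0\le h\in L^1$, and let $Z$ be a subset of finite measure of $\{\max_{1\le i\le N}\frac1i\sum_{l<i}U^lh>\lambda\}$. Take $g=h-\lambda1_Z$. Since $\sigma_i\ge\sum_{l<i}U^lh-i\lambda$, we have $Z\subset E$, and Hopf's lemma gives $\lambda\mu(Z)\le\int_Eh\le\|h\|_1$. By $\sigma$-finiteness, and letting $N\to\infty$, the discrete maximal function satisfies the weak bound with constant $1$.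

\emph{Continuous time.} For $h\ge0$ put $h_k=2^k\int_0^{2^{-k}}U_th\,dt$, so $\|h_k\|_1\le\|h\|_1$. By the semigroup property $\frac1{i2^{-k}}\int_0^{i2^{-k}}U_th\,dt=\frac1i\sum_{l<i}U_{2^{-k}}^lh_k$. So the supremum over $T\in2^{-k}\mathbb N$ satisfies the weak bound. These suprema increase with $k$, and their limit is $N_Uh$ because $T\mapsto\int_0^TU_th\,dt$ is left-continuous.

\emph{The $L^2$ bound.} Since $|h|\le|h|1_{\{|h|>\lambda/2\}}+\lambda/2$ and $U_t1\le1$, the weak bound gives $\mu\{N_Uh>\lambda\}\le\frac2\lambda\int_{\{|h|>\lambda/2\}}|h|\,d\mu$. Multiply by $2\lambda$ and integrate in $\lambda$.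
\end{proof}

\section{Local and global parts}\label{sec:blocks}

On an interval where $u^2$ varies by a bounded amount, $\gamma_1$ is comparable to a multiple of Lebesgue measure. Such an interval around $u$ has length about $(1+|u|)^{-1}$. For $k\in\mathbb Z$ let
\[
I_k=\{u\in\mathbb R:k\le u|u|<k+1\},\qquad I_k^*=I_{k-1}\cup I_k\cup I_{k+1},\qquad\ell_k=(1+|k|)^{-1/2},
\]
so $I_k=[\sqrt k,\sqrt{k+1})$ for $k\ge0$ and $I_k=[-\sqrt{|k|},-\sqrt{|k|-1})$ for $k<0$. The $I_k$ partition $\mathbb R$. Let $\Sigma$ be the set of $(u,v)\in\mathbb R^2$ such that $u\in I_k$ and $v\notin I_k^*$ for some $k$.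

\begin{lemma}\label{lem:blocks}
\begin{itemize}
\item[(a)] $|u|\le1/\ell_k$ on $I_k$, and $|I_k|\le2\ell_k\le2$.
\item[(b)] With $a_k=\inf_{u\in I_k}u^2$, one has $v^2\le a_k+2$ on $I_k^*$.
\item[(c)] $|u-v|>\frac1{2(1+|v|)}$ for $(u,v)\in\Sigma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $I_k$, $u^2\le|k|+1$. The length is $(\sqrt k+\sqrt{k+1})^{-1}\le\ell_k$ for $k\ge0$ and at most $|k|^{-1/2}\le\sqrt2\,\ell_k$ for $k<0$. (b) For $u\in I_k$ and $v\in I_k^*$, $|u^2-v^2|\le\big|u|u|-v|v|\big|<2$. (c) On $\Sigma$ the indices of the blocks differ by at least $2$, so with $d=|u-v|$ we have $1<\big|u|u|-v|v|\big|\le d(|u|+|v|)\le d(2|v|+d)$. If $d\le\frac1{2(1+|v|)}$, the right side is at most $\frac{2|v|+1/2}{2|v|+2}<1$.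
\end{proof}

Let $f_k=f1_{\{z_j\in I_k^*\}}$. For $x_j\in I_k$,
\begin{equation}\label{eq:split}
\mathcal R_j^*f(x)\le Vf(x)+\sup_{\epsilon>0}\Big|\int_{|x-z|>\epsilon}K_jf_k\,d\gamma\Big|,\qquad Vf(x)=\int|K_j(x,z)|\,1_\Sigma(x_j,z_j)f(z)\,d\gamma(z).
\end{equation}
The splitting is made in the variable $x_j$ only; the variables $x',z'$ range over all of $Y$ in both terms.

\section{The global part}\label{sec:global}

\begin{proposition}\label{prop:global}
$\gamma\{Vf>\lambda\}\le C\lambda^{-1}\|f\|_{L^1_\gamma}$ for all $\lambda>0$.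
\end{proposition}

Let $d_t=|\partial_um_t|$ and $\theta=\sqrt\rho$. By \eqref{eq:K}, $|K_j|1_\Sigma\le\int_0^\infty t^{-1/2}d_t1_\Sigma M_t'\,dt$. To see what to expect, fix $v$. By symmetry of $m_t$ and \eqref{eq:onedim}, under the probability measure $m_t(u,v)\,d\gamma_1(u)$ we have $u=rv+\theta G$ with $G$ standard normal. Then $v-ru=2\theta^2v-r\theta G$, and
\begin{equation}\label{eq:dm}
d_t/m_t=r\,|2v-rG/\theta|\le2r|v|+r^2|G|/\theta .
\end{equation}
For large $|v|$ the term $2r|v|$ matters. The point $u\approx rv$ leaves the block of $v$ at a time of order $v^{-2}$, and $\int_{v^{-2}}^1t^{-1/2}|v|\,dt$ is of order $|v|$. So a direct $L^1$ estimate loses a factor $|v|$ along the typical trajectory. We isolate this trajectory: let $\mathcal B$ be the set of $(u,v,t)$ with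
\[
|v|\ge e,\qquad v^{-2}\le t\le\log|v|,\qquad uv>0,\qquad\tfrac12r|v|\le|u|\le2r|v|,\qquad|v-ru|\le8\rho|v| .
\]
Off $\mathcal B$ the $L^1$ estimate works. On $\mathcal B$ the loss is recovered by the following lemma. Lemma~\ref{lem:HDS} bounds the measure of $\{\int_0^4T_tF\,dt>\lambda\}$ by $4\|F\|_1/\lambda$; the point here is the gain $b^{-2}$. It comes from the fact that the level set of a potential has small \emph{capacity} (it carries a function equal to $1$ with small energy), and far from the origin Gaussian measure is much smaller than capacity.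

\begin{lemma}\label{lem:cap}
For $0\le F\in L^1_\gamma(\mathbb R^n)$ and $b,\lambda>0$,
\[
\gamma\Big\{|x_j|\ge b,\ \int_0^4T_tF\,dt>\lambda\Big\}\le\frac{2e^4}{b^2\lambda}\,\|F\|_{L^1_\gamma}.
\]
\end{lemma}

\begin{proof}
Replacing $F$ by $\min(F,M)\uparrow F$ makes the sets increase to the given one, so let $F\in L^2_\gamma$. Put $\lambda'=e^{-4}\lambda$ and $\phi=\frac1{\lambda'}\int_0^\infty e^{-t}T_tF\,dt=\frac1{\lambda'}(1-L)^{-1}F\ge0$. Since $\int_0^4T_tF\,dt\le e^4\lambda'\phi=\lambda\phi$, we have $\phi>1$ on the set in question. By (H1) and (H2), $\phi\in W^{1,2}(\gamma)$ and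
\[
\mathcal E(\phi,\psi):=\tfrac12\int\nabla\phi\cdot\nabla\psi\,d\gamma+\int\phi\psi\,d\gamma=\sum(1+|\beta|)\phi_\beta\psi_\beta=\frac1{\lambda'}\int F\psi\,d\gamma\qquad(\psi\in W^{1,2}(\gamma)).
\]
Take $\psi=\min(\phi,1)\in[0,1]$. By (H3), $\nabla(\phi-\psi)\cdot\nabla\psi=0$ a.e., and $(\phi-\psi)\psi\ge0$. Hence $\mathcal E(\psi,\psi)\le\mathcal E(\phi,\psi)\le\|F\|_1/\lambda'$.

For real $\chi\in C_c^\infty$, use $x_je^{-x_j^2}=-\frac12\partial_je^{-x_j^2}$ to integrate by parts: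
\[
\int x_j^2\chi^2d\gamma=\tfrac12\int\chi^2d\gamma+\int x_j\chi\,\partial_j\chi\,d\gamma\le\tfrac12\int\chi^2d\gamma+\tfrac12\int x_j^2\chi^2d\gamma+\tfrac12\int(\partial_j\chi)^2d\gamma .
\]
So $\int x_j^2\chi^2d\gamma\le2\mathcal E(\chi,\chi)$, and this extends to $\psi$ by density and Fatou's lemma. On the set in question $x_j^2\psi^2\ge b^2$, so its measure is at most $2b^{-2}\mathcal E(\psi,\psi)$.
\end{proof}

\begin{lemma}\label{lem:offB}
$\Delta(v):=\int_0^\infty\!\int t^{-1/2}d_t(u,v)\,1_\Sigma\,1_{\mathcal B^c}\,d\gamma_1(u)\,dt\le C$ for all $v\in\mathbb R$.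
\end{lemma}

\begin{proof}
Enlarge $\Sigma$ to $\Sigma'=\{|u-v|>\frac1{2(1+|v|)}\}$, using Lemma~\ref{lem:blocks}(c). Everything is then invariant under $(u,v)\mapsto(-u,-v)$, so let $v\ge0$. From \eqref{eq:dm}, $\mathbb P(|G|\ge y)\le2e^{-y^2/2}$ and $\mathbb E[|G|;|G|\ge y]=\sqrt{2/\pi}\,e^{-y^2/2}$,
\begin{equation}\label{eq:tail}
\mathbb E\big[d_t/m_t;\,|G|\ge y\big]\le(4rv+r^2/\theta)\,e^{-y^2/2}\qquad(y\ge0).
\end{equation}
By \eqref{eq:rho}, $1/\theta\le Ct^{-1/2}$ for $t\le1$, $1/\theta\le C$ for $t\ge1$, and $|u-v|\le tv+\sqrt t\,|G|$.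

\emph{Case $v<e$.} On $\Sigma'$, $|u-v|>\frac18$. For $t\le0.01$ this forces $|G|\ge0.09/\sqrt t$, and \eqref{eq:tail} bounds the contribution by $C\int_0^{0.01}t^{-1}e^{-c/t}dt$. For $t>0.01$, $1/\theta\le C$ and \eqref{eq:tail} with $y=0$ gives $C\int_0^\infty e^{-t}dt$.

\emph{Case $v\ge e$.} The set $\mathcal B^c$ is covered by five regions.
\begin{itemize}
\item[(1)] $t\le0.1v^{-2}$. On $\Sigma'$, $|u-v|>\frac1{3v}$ while $tv\le\frac{0.1}v$, so $|G|\ge0.2/(v\sqrt t)$. With $t=s/v^2$ we have $t^{-1/2}(v+t^{-1/2})\,dt=(s^{-1/2}+s^{-1})\,ds$, and the contribution is at most $C\int_0^{0.1}(s^{-1/2}+s^{-1})e^{-0.02/s}ds$.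
\item[(2)] $0.1v^{-2}\le t\le v^{-2}$. With $y=0$ and the same substitution we get $C\int_{0.1}^1(s^{-1/2}+s^{-1})\,ds$.
\item[(3)] $t\ge\log v\ge1$. With $y=0$ we get $\int_{\log v}^\infty(4ve^{-t}+Ce^{-2t})\,dt\le C$.
\item[(4)] $t\ge v^{-2}$ and $|v-ru|>8\theta^2v$. Since $v-ru=2\theta^2v-r\theta G$, we have $r|G|>6\theta v$. Then $2rv\le r|G|/\theta$, so $d_t/m_t\le2r|G|/\theta$ and the expectation is at most $2r\theta^{-1}e^{-18\theta^2v^2}$. As $18\theta^2\ge t$ for $t\le1$, the contribution is at most $C\int_{v^{-2}}^1t^{-1}e^{-tv^2}dt+C\int_1^\infty e^{-t}dt\le C\int_1^\infty(s^{-1}+1)e^{-s}ds$.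
\item[(5)] $u\notin[\frac12rv,2rv]$. Then $\theta|G|=|u-rv|\ge\frac12rv$. For $t\le1$, $|G|\ge v/(2e\sqrt t)$, and \eqref{eq:tail} gives $C(v+t^{-1/2})e^{-cv^2/t}\le Ce^{-c/2t}$, because $ve^{-cv^2/2}\le C$ and $v\ge1$; this is integrable against $t^{-1/2}$ on $(0,1)$. For $t\ge1$, $|G|\ge\frac12rv$, and \eqref{eq:tail} gives $4rve^{-r^2v^2/8}+Cr^2$, where $\int_1^\infty rve^{-r^2v^2/8}dt\le\int_0^1ve^{-r^2v^2/8}dr\le C$. \qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:global}]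
Write $Vf\le V_1f+V_2f+V_3f$, where $V_1$ collects $(x_j,z_j,t)\notin\mathcal B$, and $V_2$, $V_3$ collect $(x_j,z_j,t)\in\mathcal B$ with $t\le1$ and $t>1$. Since $\int M_t'(x',z')\,d\gamma'(x')=1$, Lemma~\ref{lem:offB} gives $\|V_1f\|_1\le\int\Delta(z_j)f(z)\,d\gamma(z)\le C\|f\|_1$, and Chebyshev's inequality applies. On $\mathcal B$, \eqref{eq:onedim} gives $t^{-1/2}d_tM_t'\le8r|z_j|t^{-1/2}M_t(x,z)$. Put $f_{(i)}=f1_{\{e^i\le|z_j|<e^{i+1}\}}$, $i\ge1$.

\emph{The term $V_2$.} Let $e^i\le|z_j|<e^{i+1}$. Since $t\ge z_j^{-2}$, $r|z_j|t^{-1/2}\le z_j^2\le e^{2i+2}$; since $r\ge e^{-1}$, $x_j$ lies in $J_i=\{\frac12e^{i-1}\le|x_j|\le2e^{i+1}\}$. So $V_2f\le C\sum_i1_{J_i}(x_j)\,e^{2i}\int_0^1T_tf_{(i)}\,dt$. The condition $x_j\in J_i$ confines $i$ to an interval of length $2+2\log2<4$, so at most four terms are nonzero, and if the sum exceeds $\lambda$ one term exceeds $\lambda/4$. Lemma~\ref{lem:cap} with $b=\frac12e^{i-1}$ gives $\gamma\{V_2f>\lambda\}\le\sum_iCe^{-2i}e^{2i}\|f_{(i)}\|_1/\lambda\le C\|f\|_1/\lambda$.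 Here the gain $b^{-2}$ is used in full.

\emph{The term $V_3$.} Now $r|z_j|t^{-1/2}\le2|x_j|$, and $|x_j|\ge\frac12r|z_j|\ge\frac12$ because $t\le\log|z_j|$. Let $e^l\le|x_j|<e^{l+1}$, $l\ge-1$. From $\frac12\le|x_j|/(r|z_j|)\le2$ we get $\big|t-\log|z_j|+\log|x_j|\big|\le\log2$, so $t\in[i-l-2,i-l+2]$ when $e^i\le|z_j|<e^{i+1}$. This window lies in $[t_i,t_i+4]$ for $t>0$, where $t_i=(i-l-2)_+$. By the semigroup property, on the strip $e^l\le|x_j|<e^{l+1}$,
\[
V_3f\le Ce^l\int_0^4T_tF_l\,dt,\qquad F_l=\sum_{i\ge1}T_{t_i}f_{(i)},\qquad\|F_l\|_1\le\|f\|_1 .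
\]
Lemma~\ref{lem:cap} with $b=e^l$ gives $\gamma\{V_3f>\lambda\}\le\sum_{l\ge-1}Ce^{-2l}e^l\|f\|_1/\lambda\le C\|f\|_1/\lambda$.
\end{proof}

\section{The local part: a translation-invariant model in $x_j$}\label{sec:local}

For $x_j\in I_k$ and $t\le\ell_k^2$, the drift moves $x_j$ by at most $t/\ell_k\le\sqrt t$, which is less than the diffusion does. So we replace the motion in $x_j$ by Brownian motion. Let $X=\mathbb R\times Y$ with $\mu=dx_j\otimes\gamma'$, and
\[
K^\circ(x,z)=\pi^{-1/2}\int_0^\infty t^{-1/2}\,p_t'(x_j-z_j)\,M_t'(x',z')\,dt .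
\]
For $n=1$, $K^\circ=-\frac{u}{\pi\sqrt2}\int_0^\infty t^{-2}e^{-u^2/2t}dt=-\frac{\sqrt2}{\pi u}$ with $u=x-z$: this is the kernel of $-\sqrt2\,\mathcal H$ from Section~\ref{sec:idea}. For fixed $x$ the integral converges absolutely and boundedly for $z$ in bounded subsets of $\{|x-z|\ge\epsilon\}$. Indeed, for $t\le1$ we have $\frac r{2(1-r)}=\frac1{2(e^t-1)}\ge\frac1{4t}$, so \eqref{eq:rho}--\eqref{eq:mehler} bound the integrand by $C_ne^{|x'+z'|^2/4}\,t^{-1-n/2}e^{-|x-z|^2/4t}$; for $t\ge1$ they bound it by $C_ne^{|x'+z'|^2/4}\,t^{-3/2}$.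

By \eqref{eq:onedim} and \eqref{eq:K}, $K_j\,d\gamma(z)=\pi^{-1/2}\int_0^\infty t^{-1/2}\big(-rp_\rho'(z_j-rx_j)\big)M_t'\,dt\;d\mu(z)$. Since $p_t'$ is odd, the kernels are compared by
\[
\omega_t(u,v)=t^{-1/2}\big|rp_\rho'(v-ru)-p_t'(v-u)\big|,\qquad Eh(x)=\int_0^\infty\!\!\int\omega_t(x_j,z_j)M_t'(x',z')h(z)\,d\mu(z)\,dt .
\]

\begin{lemma}\label{lem:local}
For $h\ge0$ bounded with compact support, every $x$, $\epsilon>0$ and $k\in\mathbb Z$,
\[
\Big|\int_{|x-z|>\epsilon}K_jh\,d\gamma-\int_{|x-z|>\epsilon}K^\circ h\,d\mu\Big|\le Eh(x),\qquad\int_{I_k\times Y}Eh\,d\mu\le C\|h\|_{L^1(\mu)} .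
\]
\end{lemma}

\begin{proof}
The first inequality follows from the formulas above. For the second, integrate $M_t'$ in $x'$; it remains to show $\int_{I_k}\int_0^\infty\omega_t(u,v)\,dt\,du\le C$ for all $v$. Write $\ell=\ell_k$.

\emph{Times $t\ge\ell^2$.} No cancellation is needed. By \eqref{eq:gauss} and \eqref{eq:rho}, $|p_t'|\le C/t$, and $r|p_\rho'|\le Cr/\rho\le C/t$, since $r/\rho\le Ce^{-t}$ for $t\ge1$. So $\int_{\ell^2}^\infty\omega_t\,dt\le C\int_{\ell^2}^\infty t^{-3/2}dt=C/\ell$, and $|I_k|\le2\ell$.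

\emph{Times $t\le\ell^2$.} Put $y_0=v-u$ and $y=v-ru$. By Lemma~\ref{lem:blocks}(a), $|y-y_0|\le t|u|\le t/\ell\le\sqrt t$. For $y'$ between $y$ and $y_0$ we have $y'^2\ge\frac12y_0^2-t$, so for $s\in[\rho,t]\subset[0.43t,t]$, \eqref{eq:gauss} gives $|p_s^{(i)}(y')|\le Ct^{-(i+1)/2}e^{-y_0^2/8t}$. With $\partial_sp_s'=\frac12p_s'''$, $1-r\le t$ and $t-\rho\le t^2$,
\begin{align*}
|rp_\rho'(y)-p_t'(y_0)|&\le(1-r)|p_\rho'(y)|+|p_\rho'(y)-p_\rho'(y_0)|+|p_\rho'(y_0)-p_t'(y_0)|\\
&\le C\big(t\cdot t^{-1}+\tfrac t\ell\cdot t^{-3/2}+t^2\cdot t^{-2}\big)e^{-y_0^2/8t}.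
\end{align*}
The integral in $u$ is at most $C(\frac1\ell+t^{1/2})$, and $\int_0^{\ell^2}t^{-1/2}(\frac1\ell+t^{1/2})\,dt\le3$.
\end{proof}

\section{From truncation in distance to truncation in time}\label{sec:time}

A truncation in time respects the product structure of $K^\circ$; a truncation in distance does not. Let $W_t$ be convolution with $p_t$ in $x_j$, $\partial=\partial_{x_j}$, and $H_t=W_t\otimes T_t'$, a semigroup of symmetric Markov operators on $(X,\mu)$. Fix a smooth nondecreasing $\eta$ with $\eta=0$ on $[0,1]$ and $\eta=1$ on $[2,\infty)$. For $\tau>0$ put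
\[
\alpha_\tau(s)=s^{-1/2}\eta(s/\tau),\qquad R^\tau h=\pi^{-1/2}\int_0^\infty\alpha_\tau(s)\,\partial H_sh\,ds .
\]
Let $\mathcal D$ be the class of measurable $h$ on $X$ for which $\|h\|_\infty=\sup|h|$ and $\|h\|_*=\sup_{x'}\int|h(u,x')|\,du$ are finite. It contains the bounded functions with compact support, and $\mathcal D\subset L^1(\mu)\cap L^2(\mu)$ since $\|h\|_1\le\|h\|_*$. For $h\in\mathcal D$, \eqref{eq:gauss} gives $\int|p_s'(x_j-z_j)|M_s'|h|\,d\mu\le Cs^{-1}\|h\|_*$. As $0\le\alpha_\tau(s)\le s^{-1/2}1_{\{s\ge\tau\}}$, the integral $R^\tau h(x)$ converges absolutely at every $x$ and is continuous in $\tau$; so $\sup_\tau|R^\tau h|$ is a supremum over rational $\tau$.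

Which time corresponds to the distance $\epsilon$? The process with semigroup $H_t$ started at $x$ has mean square displacement $t+(n-1)\rho+(1-r)^2|x'|^2$, which for small $t$ is about $nt+t^2|x'|^2$. So we let $\tau=\tau(x,\epsilon)>0$ be the solution of
\begin{equation}\label{eq:tau}
\epsilon^2/\tau=n+\tau|x'|^2 ;
\end{equation}
it is unique because the difference of the two sides decreases strictly from $+\infty$ to a negative value. The error will be bounded by time averages of a positive kernel. Put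
\[
\kappa_t(x,z)=t^{-1/2}|p_t'(x_j-z_j)|M_t'(x',z'),\qquad\Theta_t(x,z)=p_{2t}(x_j-z_j)M_t'(x',z').
\]
With $y=x_j-z_j$, $t\kappa_t/\Theta_t=\sqrt2\,\frac{|y|}{\sqrt t}e^{-y^2/4t}\le C$; the time is doubled in $x_j$ only, to absorb the factor $|y|/\sqrt t$. The kernel $\Theta_t$ belongs to the symmetric Markov semigroup $W_{2t}\otimes T_t'$; let $N$ be its maximal operator from Lemma~\ref{lem:HDS}. Let $Bh=\int_{1/2}^\infty\!\int\kappa_th\,d\mu\,dt$. Since $\|p_t'\|_\infty\le C/t$ and $|I_k|\le2$,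
\begin{equation}\label{eq:B}
\int_{I_k\times Y}Bh\,d\mu\le C\int_{1/2}^\infty t^{-3/2}dt\;\|h\|_{L^1(\mu)}\le C\|h\|_{L^1(\mu)}\qquad(h\ge0).
\end{equation}

\begin{lemma}\label{lem:time}
For $h\ge0$ bounded with compact support, $x\in X$, $\epsilon>0$ and $\tau=\tau(x,\epsilon)$,
\[
\Big|\int_{|x-z|>\epsilon}K^\circ h\,d\mu-R^\tau h(x)\Big|\le C\,Nh(x)+Bh(x).
\]
\end{lemma}

The error kernel is controlled by $\int\Theta_t\,dt/t$ over $t\lesssim\tau$ for far points and over $t\gtrsim\tau$ for near points, and $dt/t$ has infinite mass. The remedy is monotonicity: for far points $\Theta_t$ increases at least like a power of $t$ up to time $c\tau$, and for near points it decreases at least like a power of $t$ after time $C\tau$. We never compare $\Theta_t$ with $\Theta_{2t}$ through the normalizing factor, which would cost $2^{n/2}$.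

\begin{proof}
Let $y=x_j-z_j$, $D'=|x'-z'|$, $S'=|x'+z'|$, $D^2=y^2+D'^2=|x-z|^2$, and $\Lambda=t\,\partial_t\log\Theta_t$. By \eqref{eq:mehler}, $\log M_t'=-\frac{n-1}2\log(1-e^{-2t})-\frac{D'^2}{2(e^t-1)}+\frac{S'^2}{2(e^t+1)}$. Since $(e^t-1)^2=4e^t\sinh^2\frac t2$ and $(e^t+1)^2=4e^t\cosh^2\frac t2$,
\[
\Lambda=-\frac12+\frac{y^2}{4t}-\frac{n-1}2\,\frac{2t}{e^{2t}-1}+\frac{t\,D'^2}{8\sinh^2(t/2)}-\frac{t\,S'^2}{8\cosh^2(t/2)} .
\]
Let $0<t\le\frac12$. Then $2t\le e^{2t}-1\le4t$ by convexity, $1\le\cosh^2\frac t2\le\frac54$, and $\frac t2\le\sinh\frac t2\le\frac t2\cosh\frac t2$. So the three coefficients lie in $[\frac12,1]$, $[\frac1{4t},\frac1{2t}]$ and $[\frac t{10},\frac t8]$, and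
\begin{equation}\label{eq:Lambda}
-\frac n2+\frac{D^2}{4t}-\frac t8S'^2\ \le\ \Lambda\ \le\ -\frac14-\frac n4+\frac{D^2}{2t}-\frac t{10}S'^2 .
\end{equation}

\emph{(i) If $D\le\epsilon$ and $16\tau\le t\le\frac12$, then $\Lambda\le-\frac14$.} By \eqref{eq:tau}, $\frac{D^2}{2t}\le\frac{\epsilon^2}{32\tau}=\frac{n+\tau|x'|^2}{32}$. If $\epsilon\le|x'|$, then $S'\ge2|x'|-D'\ge|x'|$, so $\frac{D^2}{2t}\le\frac n{32}+\frac{t|x'|^2}{512}\le\frac n4+\frac t{10}S'^2$. If $\epsilon>|x'|$, then $\epsilon^2=n\tau+\tau^2|x'|^2\le n\tau+\frac12\epsilon^2$ because $\tau\le\frac1{32}$, so $\frac{D^2}{2t}\le\frac{\epsilon^2}{32\tau}\le\frac n{16}$. In both cases \eqref{eq:Lambda} gives the claim.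

\emph{(ii) If $D\ge\epsilon$ and $t\le\min(\frac\tau{16},\frac12)$, then $\Lambda\ge2$.} From $S'^2\le8|x'|^2+2D^2$ and $\frac t4\le\frac1{16t}$ we get $\Lambda\ge-\frac n2-t|x'|^2+\frac{3D^2}{16t}$. Moreover $\frac{D^2}t\ge\frac{16\epsilon^2}\tau=16n+16\tau|x'|^2\ge16n+16t|x'|^2$. So $\Lambda\ge\frac52n+2t|x'|^2\ge2$.

By Fubini's theorem the difference in the lemma is the integral of $h$ against a kernel that is bounded by $\int_0^{2\tau}\kappa_t\,dt$ where $D>\epsilon$ and by $\int_\tau^\infty\kappa_t\,dt$ where $D\le\epsilon$. Times $t\ge\frac12$ contribute at most $Bh(x)$. For $t<\frac12$ use $\kappa_t\le C\Theta_t/t$.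

\emph{Far points, $D>\epsilon$.} Let $s=\frac12\min(\frac\tau{16},\frac12)$. By (ii), $t^{-2}\Theta_t$ is nondecreasing on $(0,2s]$. So for $s'\in[s,2s]$, $\int_0^s\Theta_t\frac{dt}t\le\Theta_{s'}\int_0^s\frac{t\,dt}{s'^2}\le\frac12\Theta_{s'}$, and averaging over $s'$ bounds the left side by $\frac1{2s}\int_s^{2s}\Theta_{s'}ds'$. The remaining times satisfy $s\le t\le\min(2\tau,\frac12)\le64s$, as one sees in each of the cases $s=\frac\tau{32}$ and $s=\frac14$. Altogether the bound is $\frac Cs\int_0^{64s}\Theta_t\,dt$.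

\emph{Near points, $D\le\epsilon$.} First, $\int_\tau^{32\tau}\Theta_t\frac{dt}t\le\frac1\tau\int_0^{32\tau}\Theta_t\,dt$. If $32\tau<\frac12$, then by (i) $t^{1/4}\Theta_t$ is nonincreasing on $[16\tau,\frac12]$. So for $s'\in[16\tau,32\tau]$, $\int_{32\tau}^{1/2}\Theta_t\frac{dt}t\le\Theta_{s'}\int_{s'}^\infty(s'/t)^{1/4}\frac{dt}t=4\Theta_{s'}$, and we average over $s'$. Altogether the bound is $\frac C\tau\int_0^{32\tau}\Theta_t\,dt$.

The lengths $64s$ and $32\tau$ depend on $(x,\epsilon)$ and not on $z$. Integrating against $h\ge0$ gives $C\,Nh(x)$.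
\end{proof}

\section{The model maximal operator}\label{sec:model}

\begin{theorem}\label{thm:model}
For $h\ge0$ bounded with compact support on $X$ and $\lambda>0$,
\[
\mu\Big\{\sup_{\tau>0}|R^\tau h|>\lambda\Big\}\le\frac C\lambda\,\|h\|_{L^1(\mu)} .
\]
\end{theorem}

Following Section~\ref{sec:idea}, we need a generator, a domination estimate, an $L^2$ bound for the good part, and the decomposition. We use the transform $\hat g(\xi,\beta)=\int_Xg(x)e^{-ix_j\xi}h_\beta(x')\,d\mu(x)$, with $(h_\beta)$ the Hermite basis of $L^2_{\gamma'}$. By Plancherel's theorem and (H1), $\|g\|_{L^2(\mu)}^2=\frac1{2\pi}\sum_\beta\int|\hat g(\xi,\beta)|^2d\xi$. The operators $H_s$ and $\partial H_s$ have multipliers $e^{-s\zeta}$ and $i\xi e^{-s\zeta}$, where $\zeta(\xi,\beta)=\frac12\xi^2+|\beta|>0$ almost everywhere. For a bounded function $\Phi$ on $(0,\infty)$, let $\Phi(\zeta)$ denote also the operator with that multiplier.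

\subsection{The jump operator}
Integration by parts gives $\int_0^\infty t^{-3/2}(1-e^{-ty})\,dt=2\sqrt{\pi y}$, so the analogue of $\mathcal A$ is $\int_0^\infty t^{-3/2}(I-H_t)\,dt$. We modify it twice. We cut off the times $t<\delta$, which makes the operator bounded and allows the decomposition to be built by iteration. And we replace the Gaussian jump in $x_j$ by a jump with polynomial tails, for the reason given in Remark~\ref{rem:tails}. Let
\[
q(u)=\frac2\pi(1+u^2)^{-2},\qquad q_t(u)=t^{-1/2}q(t^{-1/2}u)=\frac2\pi\,\frac{t^{3/2}}{(t+u^2)^2}.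
\]
This is an even probability density with $\int u^2q_t(u)\,du=t$, the variance of $p_t$. Let $Q_t$ be convolution with $q_t$ in $x_j$ and $S_t=Q_t\otimes T_t'$. For $\delta>0$ put
\[
A_\delta=\int_\delta^\infty t^{-3/2}(I-S_t)\,dt=c_\delta(I-\Pi),\qquad c_\delta=2\delta^{-1/2},\qquad\Pi=c_\delta^{-1}\int_\delta^\infty t^{-3/2}S_t\,dt .
\]
The operator $\Pi$ is a symmetric Markov operator on $(X,\mu)$, and it contracts $\|\cdot\|_*$ because $\int|S_th(u,x')|\,du\le\int M_t'(x',z')\int|h(v,z')|\,dv\,d\gamma'(z')$. So $\Pi$ and $A_\delta$ preserve $\mathcal D$. Moreover,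
\begin{equation}\label{eq:Pi}
\|\Pi^ig\|_{L^2(\mu)}\to0\quad(i\to\infty)\qquad\text{for every }g\in L^2(\mu).
\end{equation}
Indeed, the multiplier of $\Pi$ is bounded in modulus by $\vartheta(\xi)=c_\delta^{-1}\int_\delta^\infty t^{-3/2}|\hat q(\sqrt t\,\xi)|\,dt$, where $\hat q(\xi)=\int q(u)\cos(u\xi)\,du$ has modulus less than $1$ for $\xi\ne0$. So $\vartheta<1$ a.e., and $\|\Pi^ig\|_2^2\le\frac1{2\pi}\sum_\beta\int\vartheta^{2i}|\hat g|^2d\xi\to0$ by dominated convergence. Here it matters that $\mu$ is Lebesgue measure in $x_j$: on a probability space the constants would be fixed by $\Pi$.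

\subsection{Domination by the jump kernel}

\begin{lemma}\label{lem:q}
\begin{itemize}
\item[(a)] $|p_s'|\le Cs^{-1/2}q_s$, $\ |p_s'''|\le Cs^{-3/2}q_s$, and $q_s\le4q_\sigma$ for $\frac\sigma2\le s\le\sigma$.
\item[(b)] $|(p_s*q_t)'|\le C\sigma^{-1/2}q_\sigma$ for $\frac\sigma2\le t\le\sigma$ and $0<s\le\sigma$.
\item[(c)] $|(p_s-p_s*q_t)'|\le Cts^{-3/2}q_s$ for $0<t\le s$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first two bounds follow by scaling from $|p_1'|+|p_1'''|\le Cq$. For the third, $q_s/q_\sigma=(s/\sigma)^{3/2}\big(\frac{\sigma+u^2}{s+u^2}\big)^2\le4$.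

(b) Since $|q'|=\frac{4|u|}{1+u^2}q\le2q$, we have $|(p_s*q_t)'|\le2t^{-1/2}p_s*q_t$. From $1+u^2\le2(1+(u-v)^2)(1+v^2)$ we get $q(u-v)\le4(1+v^2)^2q(u)$. As $s\le2t$, it follows that $p_s*q_t\le4q_t\int p_s(v)(1+v^2/t)^2dv\le Cq_t\le Cq_\sigma$.

(c) By scaling let $s=1$, $t\le1$, $p=p_1$, and put $a=\frac12(1+|u|)$. Since $q_t$ is even and has integral $1$,
\[
p'*q_t(u)-p'(u)=\int q_t(v)\big[p'(u-v)-p'(u)+vp''(u)1_{\{|v|\le a\}}\big]dv .
\]
For $|v|\le a$, every $y$ between $u$ and $u-v$ has $1+|y|\ge a$, so $|p'''(y)|\le Ca^{-4}$, and Taylor's formula bounds this part by $Ca^{-4}\int v^2q_t(v)\,dv=Cta^{-4}$. For $|v|>a\ge\frac12$ we have $q_t(v)\le t^{3/2}v^{-4}$, so this part is at most $t^{3/2}a^{-4}\|p'\|_1+Ct^{3/2}|p'(u)|$. Finally $a^{-4}\le Cq(u)$, $|p'|\le Cq$ and $t^{3/2}\le t$.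
\end{proof}

\begin{proposition}\label{prop:key}
For $\tau\ge\delta$, $0\le w\in\mathcal D$ and every $x\in X$,
\[
|R^\tau A_\delta w(x)|\le C\int_\delta^\infty\sigma^{-3/2}S_\sigma w(x)\,d\sigma=Cc_\delta\,\Pi w(x).
\]
\end{proposition}

\begin{proof}
Write $\alpha=\alpha_\tau$. Then $\alpha(s)\le s^{-1/2}$, and $|\alpha'(s)|\le Cs^{-3/2}$ because $\eta'(s/\tau)=0$ unless $\tau^{-1}\le2/s$. By the semigroup property of $T_t'$,
\[
R^\tau A_\delta w=\pi^{-1/2}\int_0^\infty\!\!\int_\delta^\infty\alpha(s)\,t^{-3/2}\big[p_s'*T_s'w-(p_s'*q_t)*T_{s+t}'w\big]\,dt\,ds,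
\]
with convolutions in $x_j$. With $|p_s'|$ in place of $p_s'$ both terms are at most $Cs^{-1}\|w\|_*$, and $\int_\tau^\infty s^{-3/2}ds\int_\delta^\infty t^{-3/2}dt<\infty$, so the order of integration is free. We group the terms according to the time $\sigma$ of $T'$: put $\sigma=s$ in the first term and $\sigma=s+t$ in the second. Then $R^\tau A_\delta w=\int_0^\infty b_\sigma*T_\sigma'w\,d\sigma$ with the one-dimensional kernels
\[
b_\sigma=\pi^{-1/2}\int_\delta^\infty t^{-3/2}\Big[\alpha(\sigma)\,p_\sigma'-1_{\{t<\sigma\}}\,\alpha(\sigma-t)\,(p_{\sigma-t}*q_t)'\Big]dt .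
\]
Since $\alpha=0$ on $[0,\tau]$ and $\tau\ge\delta$, $b_\sigma=0$ for $\sigma\le\delta$; this is the only use of $\tau\ge\delta$. Since $T_\sigma'w\ge0$, it suffices to prove $|b_\sigma|\le C\sigma^{-3/2}q_\sigma$.

\emph{Times $t\ge\sigma/2$.} Estimate the two terms separately. By Lemma~\ref{lem:q}(a), the first contributes at most $C\sigma^{-1}q_\sigma\int_{\sigma/2}^\infty t^{-3/2}dt\le C\sigma^{-3/2}q_\sigma$. By Lemma~\ref{lem:q}(b), the second contributes at most $C\sigma^{-2}q_\sigma\int_0^{\sigma/2}s^{-1/2}ds\le C\sigma^{-3/2}q_\sigma$.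

\emph{Times $t<\sigma/2$.} Here $t^{-3/2}$ is not integrable uniformly in $\delta$, and cancellation is needed. The bracket equals
\[
\big(\alpha(\sigma)-\alpha(\sigma-t)\big)p_\sigma'+\alpha(\sigma-t)\,(p_\sigma-p_{\sigma-t})'+\alpha(\sigma-t)\,(p_{\sigma-t}-p_{\sigma-t}*q_t)' .
\]
The first term is at most $Ct\sigma^{-3/2}\cdot\sigma^{-1/2}q_\sigma$. The second is at most $C\sigma^{-1/2}\cdot t\sup_{\sigma/2\le s\le\sigma}|p_s'''|\le Ct\sigma^{-2}q_\sigma$ by (a). The third is at most $C\sigma^{-1/2}\cdot t\sigma^{-3/2}q_\sigma$ by (c), as $t\le\sigma-t$, and (a). Finally $\int_0^{\sigma/2}t^{-3/2}\,t\sigma^{-2}dt\le C\sigma^{-3/2}$.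
\end{proof}

\begin{remark}\label{rem:tails}
With $p_t$ in place of $q_t$, the kernel $b_\sigma$ would be a scalar multiple of $p_\sigma'$, and $|p_\sigma'(u)|/p_\sigma(u)=|u|/\sigma$ is unbounded; so $|b_\sigma|\le C\sigma^{-3/2}p_\sigma$ would fail at every $\sigma$ where the scalar is not zero. The density $q$ satisfies $|q'|\le2q$, dominates the derivatives of $p_1$, and still has the finite second moment used in Lemma~\ref{lem:q}(c). The $S_t$ do not form a semigroup, and this is never needed.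
\end{remark}

\subsection{The $L^2$ maximal bound}

\begin{proposition}\label{prop:L2}
$\big\|\sup_{\tau>0}|R^\tau g|\big\|_{L^2(\mu)}\le C\|g\|_{L^2(\mu)}$ for $g\in\mathcal D$.
\end{proposition}

\begin{proof}
The plan is to write $R^\tau g$ as an average of the semigroup $H_t$ applied to the untruncated transform of $g$. Let $\tilde g\in L^2(\mu)$ have transform $i\xi\zeta^{-1/2}\hat g$; then $\|\tilde g\|_2\le\sqrt2\,\|g\|_2$ since $\xi^2\le2\zeta$.

\emph{Spectral form.} For $T<\infty$ let $R^{\tau,T}g=\pi^{-1/2}\int_0^T\alpha_\tau(s)\,\partial H_sg\,ds$. It converges pointwise and as a Bochner integral in $L^2(\mu)$, because $\alpha_\tau=0$ on $[0,\tau]$ and $|\xi|e^{-s\xi^2/2}\le Cs^{-1/2}$; the two integrals agree a.e.\ by Fubini's theorem. Comparing multipliers, $R^{\tau,T}g=\mathfrak m_{\tau,T}(\zeta)\tilde g$ with $\mathfrak m_{\tau,T}(y)=\pi^{-1/2}y^{1/2}\int_0^T\alpha_\tau(s)e^{-sy}ds$, and $0\le\mathfrak m_{\tau,T}\le\pi^{-1/2}y^{1/2}\int_0^\infty s^{-1/2}e^{-sy}ds=1$.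 Since $\alpha_\tau(s)=\tau^{-1/2}\alpha_1(s/\tau)$, we have $\mathfrak m_{\tau,T}(y)\to\mathfrak m(\tau y)$ as $T\to\infty$, where $\mathfrak m(y)=\pi^{-1/2}y^{1/2}\int_0^\infty\alpha_1(s)e^{-sy}ds$. So $R^{\tau,T}g\to\mathfrak m(\tau\zeta)\tilde g$ in $L^2$, while $R^{\tau,T}g\to R^\tau g$ everywhere. Hence $R^\tau g=\mathfrak m(\tau\zeta)\tilde g$ a.e.

\emph{Laplace representation.} Integrate by parts, $\int\alpha_1e^{-sy}ds=y^{-1}\int\alpha_1'e^{-sy}ds$, and insert $y^{-1/2}=\pi^{-1/2}\int_0^\infty v^{-1/2}e^{-vy}dv$. Since $\alpha_1'$ is bounded, Fubini's theorem gives $\mathfrak m(y)=\int_0^\infty\nu(\sigma)e^{-\sigma y}d\sigma$ with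
\[
\nu(\sigma)=\frac1\pi\int_0^\sigma v^{-1/2}\alpha_1'(\sigma-v)\,dv=\frac1\pi\frac d{d\sigma}\int_0^\sigma(\sigma-s)^{-1/2}\alpha_1(s)\,ds ;
\]
the second form holds because $\alpha_1$ is smooth and vanishes near $0$. The first form gives $|\nu|\le C$ on $[0,4]$. For $\sigma\ge4$ use $\int_0^\sigma(\sigma-s)^{-1/2}s^{-1/2}ds=\pi$ in the second form:
\[
\nu(\sigma)=-\frac1\pi\frac d{d\sigma}\int_0^2\frac{1-\eta(s)}{\sqrt{s(\sigma-s)}}\,ds=\frac1{2\pi}\int_0^2\frac{1-\eta(s)}{s^{1/2}(\sigma-s)^{3/2}}\,ds\in[0,C\sigma^{-3/2}].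
\]
So $|\nu|\le C\psi$ with $\psi(\sigma)=(1+\sigma)^{-3/2}$.

\emph{Conclusion.} As $\nu$ is integrable, $R^\tau g=\int_0^\infty\nu(\sigma)H_{\tau\sigma}\tilde g\,d\sigma$ a.e. Write $\psi(\sigma)=\int_\sigma^\infty|\psi'(T)|\,dT$ and note $\int_0^TH_{\tau\sigma}|\tilde g|\,d\sigma=\frac1\tau\int_0^{\tau T}H_t|\tilde g|\,dt\le T\,N_H\tilde g$. Then
\[
|R^\tau g|\le C\int_0^\infty|\psi'(T)|\int_0^TH_{\tau\sigma}|\tilde g|\,d\sigma\,dT\le C\,N_H\tilde g\int_0^\infty T|\psi'(T)|\,dT=2C\,N_H\tilde g\qquad\text{a.e.}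
\]
Take the supremum over rational $\tau$ and apply Lemma~\ref{lem:HDS}.
\end{proof}

The smoothness of $\eta$ was used here and in the bound for $\alpha'$. For the sharp cutoff $\eta=1_{[1,\infty)}$, the function $\int_1^\sigma(\sigma-s)^{-1/2}s^{-1/2}ds$ behaves like $2\sqrt{\sigma-1}$, so $\nu$ is unbounded near $\sigma=1$ and has no finite decreasing majorant.

\subsection{The sandpile decomposition}
We spread the mass of $h$ as in a ``divisible sandpile'': at each step every point keeps density up to $\lambda$ and sends the excess away by one step of $\Pi$. For simple random walk on $\mathbb Z$, $\lambda=1$ and mass $4$ at the origin, the configurations are $(4)$, $(\frac32,1,\frac32)$, $(\frac14,1,\frac32,1,\frac14)$, $(\frac14,\frac54,1,\frac54,\frac14),\dots$, with total excess $3,1,\frac12,\frac12,\frac14,\dots$. The process does not stop, but the excess tends to zero and lives on a set of controlled size. We stop after finitely many steps and estimate the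 leftover excess crudely.

\begin{lemma}\label{lem:sand}
Let $0\le h\in\mathcal D$ and $\lambda,\delta,\varsigma>0$. There are nonnegative $g,\phi,w\in\mathcal D$ and a set $\Omega$ with $h=g+\phi+A_\delta w$ and
\[
\mu(\Omega)\le\|h\|_1/\lambda,\qquad\|g\|_2^2\le\lambda\|h\|_1,\qquad\|\phi\|_1\le\varsigma,\qquad c_\delta\Pi w\le\lambda\ \text{ off }\Omega .
\]
\end{lemma}

\begin{proof}
Define $h_0=h$, $w_0=0$ and
\[
\phi_i=(h_i-\lambda)_+,\qquad w_{i+1}=w_i+c_\delta^{-1}\phi_i,\qquad h_{i+1}=\min(h_i,\lambda)+\Pi\phi_i .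
\]
All these functions are nonnegative and lie in $\mathcal D$. Since $h_{i+1}=h_i-(I-\Pi)\phi_i$, we have $h_i=h-A_\delta w_i$ and $\int h_i\,d\mu=\|h\|_1$. Let $\Omega_i=\{w_i>0\}$.

If $h_l(x)\ge\lambda$ then $h_{l+1}(x)\ge\lambda$. A point $x$ lies in $\Omega_i$ exactly when $h_l(x)>\lambda$ for some $l<i$, so $h_i\ge\lambda$ on $\Omega_i$ and $\mu(\Omega_i)\le\|h\|_1/\lambda$. Next, $\phi_{i+1}\le\Pi\phi_i$, so $\phi_i\le\Pi^i\phi_0$; and $\phi_i$ vanishes off $\Omega_{i+1}$. By the Cauchy--Schwarz inequality and \eqref{eq:Pi}, $\|\phi_i\|_1\le(\|h\|_1/\lambda)^{1/2}\|\Pi^i\phi_0\|_2\to0$. Fix $i$ with $\|\phi_i\|_1\le\varsigma$ and put $g=\min(h_i,\lambda)$, $\phi=\phi_i$, $w=w_i$, $\Omega=\Omega_{i+1}$. Then $\|g\|_2^2\le\lambda\int h_i\,d\mu$. If $x\notin\Omega$, then $w(x)=0$ and $h_i(x)\le\lambda$, so $c_\delta\Pi w(x)=-A_\delta w(x)=h_i(x)-h(x)\le\lambda$, since $h\ge0$.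
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:model}]
We may assume $\|h\|_1>0$. Fix $\delta>0$ and a bounded interval $I$, and decompose $h$ by Lemma~\ref{lem:sand}, with $\varsigma$ chosen below. For $\tau\ge\delta$, $R^\tau h=R^\tau g+R^\tau\phi+R^\tau A_\delta w$ everywhere. By Proposition~\ref{prop:key}, $|R^\tau A_\delta w|\le C\lambda$ off $\Omega$. By Proposition~\ref{prop:L2} and Chebyshev's inequality, $\mu\{\sup_\tau|R^\tau g|>\lambda\}\le C\|g\|_2^2/\lambda^2\le C\|h\|_1/\lambda$. For the leftover, $|\partial H_s\phi(x)|\le\|p_s'\|_\infty\int T_s'\phi(u,x')\,du$, so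
\[
\int_{I\times Y}\sup_{\tau\ge\delta}|R^\tau\phi|\,d\mu\le C|I|\,\|\phi\|_1\int_\delta^\infty s^{-3/2}ds\le C|I|\delta^{-1/2}\varsigma\le\|h\|_1
\]
for $\varsigma$ small enough. Hence $\mu\{x\in I\times Y:\sup_{\tau\ge\delta}|R^\tau h|>C\lambda\}\le C\|h\|_1/\lambda$ with $C$ independent of $\delta$ and $I$. The sets increase as $\delta\downarrow0$ and $I\uparrow\mathbb R$. Finally replace $\lambda$ by $\lambda/C$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}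

Let $f\ge0$ be bounded with compact support (Section~\ref{subsec:reduction}). For $x_j\in I_k$, Lemmas~\ref{lem:local} and~\ref{lem:time} applied to $h=f_k$ give
\[
\sup_{\epsilon>0}\Big|\int_{|x-z|>\epsilon}K_jf_k\,d\gamma\Big|\le Ef_k+\sup_{\tau>0}|R^\tau f_k|+C\,Nf_k+Bf_k .
\]
Let $Z_k\subset I_k\times Y$ be the set where the left side exceeds $\lambda$; there one of the four terms exceeds $\lambda/4$. By Lemma~\ref{lem:local}, Theorem~\ref{thm:model}, Lemma~\ref{lem:HDS} and \eqref{eq:B}, $\mu(Z_k)\le C\lambda^{-1}\|f_k\|_{L^1(\mu)}$. Now $d\gamma=\pi^{-1/2}e^{-x_j^2}d\mu$. By Lemma~\ref{lem:blocks}(b), $d\gamma\le\pi^{-1/2}e^{-a_k}d\mu$ on $I_k\times Y$ and $d\mu\le\pi^{1/2}e^{a_k+2}d\gamma$ on $I_k^*\times Y$. So $\gamma(Z_k)\le Ce^2\lambda^{-1}\|f_k\|_{L^1_\gamma}$. Each point lies in three of the $I_k^*$, so $\sum_k\|f_k\|_{L^1_\gamma}=3\|f\|_{L^1_\gamma}$. By \eqref{eq:split}, $\{\mathcal R_j^*f>2\lambda\}\subset\{Vf>\lambda\}\cup\bigcup_kZ_k$, and Proposition~\ref{prop:global}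 completes the proof. \qed

\section{The vector of untruncated transforms}\label{sec:vector}

\subsection{Principal values}

\begin{lemma}\label{lem:pv}
For $f\in L^1_\gamma$ the limit \eqref{eq:pv} exists almost everywhere. For $f\in L^2_\gamma$ it equals the right side of \eqref{eq:spectraldef} almost everywhere.
\end{lemma}

\begin{proof}
Let $f$ be a polynomial and fix $x$. By (H1), the right side of \eqref{eq:spectraldef} is $\pi^{-1/2}\int_0^\infty t^{-1/2}\partial_jT_tf(x)\,dt$. Let $\Phi_\rho$ be the centered Gaussian density on $\mathbb R^n$ with covariance $\rho I$, so $M_t(x,z)\,d\gamma(z)=\Phi_\rho(z-rx)\,dz$. By Lemma~\ref{lem:abs} and Fubini's theorem, this expression differs from the truncated integral by $\pi^{-1/2}\int_0^\infty t^{-1/2}a_\epsilon(t)\,dt$, where $a_\epsilon(t)=-r\int_{|z-x|\le\epsilon}(\partial_j\Phi_\rho)(z-rx)f(z)\,dz\to0$ as $\epsilon\to0$ for each $t$. By dominated convergence it suffices to show $|a_\epsilon(t)|\le C_{n,x,f}\,r$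 for $\epsilon\le1$. Write $f(z)=f(x)+O(|z-x|)$. With $y=z-rx$, the error term is controlled by $\int\frac{|y_j|}\rho\Phi_\rho(y)\big(|y|+(1-r)|x|\big)dy\le\sqrt n+(1-r)\rho^{-1/2}|x|\le\sqrt n+\sqrt2|x|$. For the constant term, $(\partial_j\Phi_\rho)(z-x)$ has integral zero over the ball, by oddness, and $\int|(\partial_j\Phi_\rho)(z-rx)-(\partial_j\Phi_\rho)(z-x)|\,dz\le(1-r)|x|\,\|\nabla\partial_j\Phi_\rho\|_{L^1}\le C_n\frac{1-r}\rho|x|\le2C_n|x|$.

Polynomials are dense in $L^2_\gamma$, hence in $L^1_\gamma$. For $f\in L^1_\gamma$ and a polynomial $\varpi$, the oscillation of the truncated integrals of $f$ as $\epsilon\to0$ is at most $2\mathcal R_j^*(f-\varpi)$, so by Theorem~\ref{thm:main} it vanishes a.e. If $f\in L^2_\gamma$ and polynomials $\varpi_i$ tend to $f$ in $L^2_\gamma$, their principal values tend to that of $f$ in measure by Theorem~\ref{thm:main}, and the right sides of \eqref{eq:spectraldef} converge in $L^2_\gamma$ by \eqref{eq:L2} below.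
\end{proof}

\subsection{An obstacle problem}
Let $A=(-L)^{1/2}$, so that $-A$ generates $\mathcal P_s$. Norms and inner products are those of $L^2_\gamma$. By (H1) and (H2), $D(A)=W^{1,2}(\gamma)$, $\|\nabla w\|^2=2\|Aw\|^2$, and $\|Aw\|\ge\|w\|$ if $\int w\,d\gamma=0$. With $\mathcal R$ given by \eqref{eq:spectraldef},
\begin{equation}\label{eq:L2}
\|\mathcal Rf\|\le\sqrt2\,\|f\|\quad(f\in L^2_\gamma),\qquad\mathcal RAw=\nabla w\quad(w\in W^{1,2}(\gamma)).
\end{equation}
So $\mathcal RA$ is local, for all components at once, and the exact decomposition \eqref{eq:ideal} is the right tool. Since $A$ is unbounded, we obtain it by penalization and not by iteration.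

\begin{proposition}\label{prop:obstacle}
Let $0\le F\in L^2_\gamma$ and $\int F\,d\gamma<\kappa$. There are $0\le w\in W^{1,2}(\gamma)$ and $g$ with $F=g+Aw$, $0\le g\le\kappa$, $g=\kappa$ a.e.\ on $\{w>0\}$, and $\int g\,d\gamma=\int F\,d\gamma$.
\end{proposition}

Since $\gamma$ is a probability measure, the conclusion forces $\int F\,d\gamma\le\kappa$; there must be room for the mass.

\begin{proof}
\emph{The penalized equation.} For $0<\epsilon<1$ let $\chi_\epsilon(s)$ be $1$ for $s\le0$, $1-s/\epsilon$ on $[0,\epsilon]$, and $0$ for $s\ge\epsilon$. It is continuous and nonincreasing, so $\Phi_\epsilon(s)=-\int_0^s\chi_\epsilon$ is $C^1$, convex and $1$-Lipschitz, with $|\Phi_\epsilon(s)|\le|s|$. On the real Hilbert space $D(A^{1/2})$ with the graph norm, the functional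
\[
\tfrac12\|A^{1/2}w\|^2+\tfrac\epsilon2\|w\|^2+\int(\kappa-F)w\,d\gamma+\int(\kappa-F)_+\Phi_\epsilon(w)\,d\gamma
\]
is continuous and convex, hence weakly lower semicontinuous, and it tends to $+\infty$ with the norm, since the last two terms are $O(\|w\|)$. So it has a minimizer $w_\epsilon$. Differentiating in the direction $h_\beta$ (under the integral sign, by dominated convergence) gives $(\sqrt{|\beta|}+\epsilon)(w_\epsilon)_\beta=(F-g_\epsilon)_\beta$, where
\[
g_\epsilon=\kappa-(\kappa-F)_+\chi_\epsilon(w_\epsilon)\in[\min(F,\kappa),\kappa].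
\]
Hence $w_\epsilon\in D(A)$ and $(A+\epsilon)w_\epsilon=F-g_\epsilon$.

\emph{Positivity.} On $\{w_\epsilon<0\}$, $F-g_\epsilon=F-\kappa+(\kappa-F)_+=(F-\kappa)_+\ge0$, so $\langle(A+\epsilon)w_\epsilon,w_\epsilon^-\rangle\ge0$. By (H3), $w_\epsilon^\pm\in D(A)$. Since $\mathcal P_s$ is positive and $w_\epsilon^+w_\epsilon^-=0$, $\langle Aw_\epsilon^+,w_\epsilon^-\rangle=\lim_{s\to0}\frac1s\langle w_\epsilon^+-\mathcal P_sw_\epsilon^+,w_\epsilon^-\rangle\le0$. Therefore $0\le-\|A^{1/2}w_\epsilon^-\|^2-\epsilon\|w_\epsilon^-\|^2$, and $w_\epsilon\ge0$.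

\emph{Bounds.} We have $\|Aw_\epsilon\|\le\|(A+\epsilon)w_\epsilon\|\le\|F\|+\kappa$. Let $\bar w_\epsilon=\int w_\epsilon\,d\gamma\ge0$ and $\tilde w_\epsilon=w_\epsilon-\bar w_\epsilon$; then $\|\tilde w_\epsilon\|\le\|Aw_\epsilon\|$ is bounded. The mean is controlled by the hypothesis on $F$: since $\chi_\epsilon(s)s\le\epsilon$ for $s\ge0$,
\[
0\le\langle(A+\epsilon)w_\epsilon,w_\epsilon\rangle=\int(F-g_\epsilon)w_\epsilon\,d\gamma\le-\Big(\kappa-\int F\,d\gamma\Big)\bar w_\epsilon+\|F-\kappa\|\,\|\tilde w_\epsilon\|+\kappa\epsilon ,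
\]
so $\bar w_\epsilon$ is bounded.

\emph{The limit.} By (H2), and since there are finitely many $\beta$ of each length, the embedding $W^{1,2}(\gamma)\subset L^2_\gamma$ is compact. Along a sequence $\epsilon\to0$, $w_\epsilon\to w$ in $L^2_\gamma$, a.e., and weakly in $W^{1,2}(\gamma)$, and $g_\epsilon\to g$ weakly in $L^2_\gamma$. Then $w\ge0$, $0\le g\le\kappa$, and $Aw=F-g$. At almost every point of $\{w>0\}$ we eventually have $w_\epsilon\ge\epsilon$, so $g_\epsilon=\kappa$; thus $g_\epsilon1_{\{w>0\}}\to\kappa1_{\{w>0\}}$ in $L^2_\gamma$, and $g=\kappa$ a.e.\ on $\{w>0\}$. Finally $\int Aw\,d\gamma=(Aw)_0=0$.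
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:vector}]
Let first $f\in L^2_\gamma$ be real, and put $\kappa=\lambda/\sqrt2$. If $\|f\|_1\ge\kappa$, then the claimed bound exceeds $1$ and there is nothing to prove. Otherwise apply Proposition~\ref{prop:obstacle} to $f^+$ and $f^-$, so that $f=(g_+-g_-)+A(w_+-w_-)$. Let $\Omega=\{w_+>0\}\cup\{w_->0\}$. Then $\kappa\gamma(\Omega)\le\int g_+d\gamma+\int g_-d\gamma=\|f\|_1$. Off $\Omega$, $\nabla w_\pm=0$ a.e.\ by (H3), so $\mathcal Rf=\mathcal R(g_+-g_-)$ a.e.\ off $\Omega$ by \eqref{eq:L2}. As $g_+g_-\ge0$, $\|g_+-g_-\|^2\le\|g_+\|^2+\|g_-\|^2\le\kappa\|f\|_1$. By \eqref{eq:L2} and Chebyshev's inequality,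
\[
\gamma\{|\mathcal Rf|>\lambda\}\le\frac{\|f\|_1}\kappa+\frac{2\kappa\|f\|_1}{\lambda^2}=\frac{2\sqrt2}\lambda\,\|f\|_1 ;
\]
the choice of $\kappa$ minimizes the middle expression.

For real $f\in L^1_\gamma$ let $f_M=f1_{\{|f|\le M\}}\in L^2_\gamma$. By Lemma~\ref{lem:pv}, $|\mathcal R_jf-\mathcal R_jf_M|\le\mathcal R_j^*(f-f_M)$ a.e., so Theorem~\ref{thm:main} gives $\mathcal R_jf_M\to\mathcal R_jf$ in measure, and a.e.\ along a subsequence, for all $j$. By Fatou's lemma, $\gamma\{|\mathcal Rf|>\lambda\}\le\liminf\gamma\{|\mathcal Rf_M|>\lambda\}\le\frac{2\sqrt2}\lambda\|f\|_1$.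
\end{proof}

\begin{thebibliography}{9}

\bibitem{RieszGauss}
\emph{The Riesz transforms for Gaussian measures},
\texttt{https://revistas.unal.edu.co/index.php/recolma/article/download/33563/33529/124621}.

\end{thebibliography}
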